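# Three Hamilton cycles in a doubled cubic graph

## Chains of diamonds defeat every snark

**Theorem 1.** Let $G_0$ be any snark (for example the Petersen graph) and let $t\ge 3$. Let $G=G_0^{(t)}$ be the graph obtained from $G_0$ by replacing every edge $uv$ by a chain of $t$ diamonds $D_1,\dots,D_t$, where $D_j$ has poles $y_j,y_j'$, together with the $t+1$ chain edges
$$uy_1,\quad y_1'y_2,\quad y_2'y_3,\quad\dots,\quad y_t'v .$$
Then $G$ is a snark, and $G[\overline{K_2}]$ has no Hamilton decomposition.

Let us unpack the words. All graphs are finite and simple, unless I say "multigraph".

**Definition (snark).** A snark is a connected bridgeless 3-regular graph that has no decomposition into perfect matchings; equivalently, a connected bridgeless cubic graph that is not 3-edge-colourable.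

**Definition (diamond).** A diamond is $K_4$ minus an edge. Its two vertices of degree 2 are its poles. If the poles are $y,y'$ and the other two vertices are $p,q$, the five edges are $yp,\,yq,\,y'p,\,y'q,\,pq$.

In $G_0^{(t)}$ each pole is on two diamond edges and one chain edge, so the graph is again cubic. We also allow $t=0$, where $G_0^{(0)}=G_0$.

**Definition (doubling).** The lexicographic product $G[X]$ has vertex set $V(G)\times V(X)$, and $(u,x),(v,y)$ are adjacent if and only if $uv\in E(G)$, or $u=v$ and $xy\in E(X)$. We use only $X=\overline{K_2}$, two vertices and no edge. Write $v^0,v^1$ for the two copies of $v$; the set $\{v^0,v^1\}$ is the fibre of $v$. The four edges joining the fibres of $u$ and $v$ are said to lie over $uv$.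

For example, $K_2[\overline{K_2}]$ is a 4-cycle; so over each edge of $G$ there sits a 4-cycle. The two copies of a vertex are never adjacent. If $G$ is cubic, $G[\overline{K_2}]$ is 6-regular.

**Definition (Hamilton decomposition).** A decomposition of a graph is a set of edge-disjoint subgraphs whose edge sets together give all edges. It is a Hamilton decomposition if every subgraph in it is a Hamilton cycle.

A Hamilton cycle uses two edges at each vertex, so for cubic $G$ a Hamilton decomposition of $G[\overline{K_2}]$ consists of exactly three Hamilton cycles.

The question, taken from the slides "The Hamilton Decomposition Problem" (https://45acc.github.io/slides/Davies.pdf), is: does $G[\overline{K_2}]$ have a Hamilton decomposition for every snark $G$? Theorem 1 says no. With the Petersen graph and $t=3$ the counterexample has $10+15\cdot 3\cdot 4=190$ vertices.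

The graphs of Theorem 1 are full of 2-edge-cuts. Without such cuts the answer changes.

**Theorem 2.** If $G$ is a 3-edge-connected cubic graph, then $G[\overline{K_2}]$ has a Hamilton decomposition.

Here $\delta(S)$ is the set of edges with exactly one end in $S$, and 3-edge-connected means $|\delta(S)|\ge 3$ whenever $\emptyset\ne S\ne V(G)$. Theorem 2 covers in particular every cyclically 4-edge-connected snark (no cut of fewer than four edges has a cycle on both sides). Indeed, if $|\delta(S)|=2$ in a cubic graph, then $|S|\ge2$, because a single vertex has three edges leaving it, and $S$ spans $(3|S|-2)/2\ge|S|$ edges, hence contains a cycle. The same holds for the complement, so a cyclically 4-edge-connected snark has no 2-edge-cut.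

We shall also extend Theorem 2 to some graphs with 2-edge-cuts (Theorem 6) and show that for the Petersen graph the bound $t\ge3$ is exact (Theorem 7). There is no claim to classify the bridgeless cubic graphs with 2-edge-cuts whose doubling decomposes.

The Petersen graph will return, so here is why it is a snark. Let it have the 5-cycles $u_0u_1u_2u_3u_4$ and $v_0v_2v_4v_1v_3$ and the spokes $u_iv_i$. It is connected, and it is bridgeless since $u_i u_{i+1}u_{i+2}v_{i+2}v_i$ is a cycle through a given spoke. Suppose it had a proper 3-edge-colouring. Each colour class is a perfect matching. A perfect matching meets $\delta(S)$ in a number of edges congruent to $|S|$ modulo 2, since the vertices of $S$ not matched across are matched in pairs. With $S=\{u_0,\dots,u_4\}$, each colour occurs an odd number of times on the five spokes, so one colour, say 3, occurs three times. Let $u_i,u_j$ be the two outer vertices not on a spoke of colour 3. They must be covered by edges of colour 3 on the outer cycle, whose ends are both off the 3-coloured spokes; so $u_iu_j$ is an edge, and $j-i\equiv\pm1\pmod 5$. In the same way $v_iv_j$ is an edge, and $j-i\equiv\pm2\pmod 5$. This is a contradiction.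

## Two hand computations: $K_4$ and a bridge

The smallest cubic graph is $K_4$. Its doubling has 8 vertices, and every vertex is adjacent to all others except its own partner. Use vertices $0,1,\dots,7$ modulo 8 with fibres $A=\{0,4\}$, $B=\{1,5\}$, $C=\{2,6\}$, $D=\{3,7\}$. Then the edges are all pairs at difference $1,2$ or $3$. Consider the three cyclic orders
$$H_1:\ 0\,3\,6\,1\,4\,7\,2\,5,\qquad H_2:\ 0\,2\,4\,6\,7\,5\,3\,1,\qquad H_3:\ 0\,7\,1\,2\,3\,4\,5\,6 .$$
$H_1$ uses exactly the eight pairs at difference 3. $H_2$ uses $02,24,46,57,35,13$ at difference 2 and $67,01$ at difference 1. $H_3$ uses $12,23,34,45,56,70$ at difference 1 and $60,71$ at difference 2. Every edge is used once, so this is a Hamilton decomposition.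

Now suppose a cubic $G$ has a bridge. Then $G[\overline{K_2}]$ has no Hamilton decomposition: a Hamilton cycle crosses each cut an even, positive number of times, so three edge-disjoint Hamilton cycles need at least $6$ edges over the bridge, and there are only $4$. A snark has no bridge; we need a subtler use of small cuts.

## Weights over an edge, and the parity vector $000$

Let $H_1,H_2,H_3$ be a Hamilton decomposition of $G[\overline{K_2}]$, with $G$ cubic. Let $w_i(e)$ be the number of edges of $H_i$ over $e$. Four facts hold.

$$w_1(e)+w_2(e)+w_3(e)=4\quad\text{for each edge } e, \tag{1}$$
since four edges lie over $e$.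
$$w_i(e)\le 3, \tag{2}$$
since otherwise $H_i$ contains the 4-cycle over $e$, and a Hamilton cycle on more than four vertices contains no 4-cycle.
$$\sum_{e\ni v}w_i(e)=4\quad\text{for each vertex } v, \tag{3}$$
since $v^0,v^1$ are non-adjacent and each has degree 2 in $H_i$.
$$\text{If }\delta(S)=\{e,f\}\text{ is a 2-edge-cut, then } w_i(e)+w_i(f)\text{ is even and at least }2, \tag{4}$$
since the edges over $e$ and $f$ form the cut of $G[\overline{K_2}]$ around $S\times\{0,1\}$, and $H_i$ crosses it an even, positive number of times.

We want a contradiction with "$G$ is not 3-edge-colourable", so the sensible first attempt is to read a 3-edge-colouring off the decomposition. Take the parity vector $p(e)=(w_1(e),w_2(e),w_3(e))\bmod 2$. By (1) its coordinates sum to $0$, so $p(e)\in\{000,110,101,011\}$. By (3) the three vectors at a vertex sum to $0$. If all are nonzero, they must be distinct: three equal nonzero vectors sum to that vector, and two equal plus a third one sum to the third one, so neither sum is $0$. We would have a proper 3-edge-colouring.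

The attempt stops exactly at edges with $p(e)=000$. They do occur. In the $K_4$ example the weights on the three edges at $A$ are
$$AB:(2,1,1),\qquad AC:(0,3,1),\qquad AD:(2,0,2),$$
with parities $011,\ 011,\ 000$. For a general snark one cannot exclude $000$: by Theorem 2, 3-edge-connected snarks do have decompositions, and each of these must contain an edge with $p(e)=000$.

What does such an edge look like? By (1) and (2) its weights are a permutation of $(2,2,0)$: one of the three cycles avoids $e$ entirely. A cycle that avoids $e$ must not avoid another edge forming a 2-edge-cut with $e$, by (4). So if $e$ sits among many edges, any two of which form a 2-edge-cut, the three cycles run out of places to put the zero. This is what the chains are for.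

## Four chain edges, three positions for a zero: proof of Theorem 1

**Step 1 ($G$ is a snark).** This step checks that chains preserve the snark property. $G=G_0^{(t)}$ is simple, cubic and connected. Every diamond edge lies in a triangle, and every chain edge lies on a cycle obtained from a cycle of the bridgeless graph $G_0$ by running through the chains. So $G$ has no bridge. Suppose $G$ has a proper 3-edge-colouring, and let $D$ be a diamond. Each colour class is a perfect matching, and $|V(D)|=4$, so it meets the two-edge set $\delta(V(D))$ in an even number of edges. Hence the two edges of $\delta(V(D))$ have the same colour, and therefore all chain edges of one chain have the same colour. Give each edge of $G_0$ the colour of its chain. At $v\in V(G_0)$ the three incident edges of $G$ are the end edges of three chains and have distinct colours, so this is a proper 3-edge-colouring of $G_0$, a contradiction.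

**Step 2 (parities are constant along a chain).** From here on suppose that $H_1,H_2,H_3$ is a Hamilton decomposition of $G[\overline{K_2}]$; this step makes the parity vector a function on $E(G_0)$. Two chain edges of one chain form a 2-edge-cut $\delta(S)$, with $S$ the union of the vertex sets of the diamonds between them. By (4), $w_i$ has the same parity on both, for each $i$. So all chain edges of the chain replacing $e\in E(G_0)$ share one parity vector, which we call $p(e)$.

**Step 3 ($p(e)\neq000$).** This step removes the obstacle found above. Since $t\ge3$, the chain has at least four chain edges; take four of them, $e_1,\dots,e_4$. If $p(e)=000$, then by (1) and (2) the weight vector of each $e_j$ is a permutation of $(2,2,0)$. There are three possible positions for the zero and four edges, so two of these edges have their zero in the same coordinate $i$. For these two edges the sum of the $w_i$ is $0$, but they form a 2-edge-cut, and (4) demands at least $2$. Contradiction.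

**Step 4 (a 3-edge-colouring of $G_0$).** It remains to read off the colouring. By (1) and Step 3, $p(e)\in\{110,101,011\}$ for all $e\in E(G_0)$. At $v\in V(G_0)$ the edges of $G$ incident with $v$ are end edges of the three chains at $v$, so by (3) the three values $p(e)$, $e\ni v$, sum to $0$; as computed above they are distinct. So $p$ is a proper 3-edge-colouring of the snark $G_0$, a contradiction. $\blacksquare$

With three chain edges the pigeonhole step has no force: $(0,2,2),(2,0,2),(2,2,0)$ satisfy (4) in every coordinate for any two of the three edges. Theorem 7 shows that this loophole is real.

## Labellings that prescribe the weights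

For the positive results we go backwards: first choose weights that obey (1)–(3), then build cycles with these weights. Let us use only the weight vectors that are permutations of $(2,1,1)$ and $(2,2,0)$. Which triples of such vectors at a vertex sum to $(4,4,4)$? By parity the number of $(2,1,1)$'s is not one. If it is three, the three parity vectors are distinct, so the three 2's are in different positions. If it is two, they have the same parity vector, so both are, say, $(2,1,1)$, and the third vector is $(0,2,2)$. (If it is none, the zeros are in three different positions; we shall not use this possibility.) This leads to the following definition.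

**Definition (labelling).** A labelling of a cubic loopless multigraph assigns to each edge a colour in $\{1,2,3\}$ and a kind, N or Z, such that each vertex is of one of the types

* (I) three N-edges of three different colours;
* (II) one Z-edge and two N-edges, all three of the same colour.

$Z_i$ denotes the set of Z-edges of colour $i$. We shall consider two conditions:

* (III) $G-Z_i$ is connected for $i=1,2,3$;
* (IV) no N-edge is a bridge of any $G-Z_i$.

For an edge $e$ of colour $a$, with $\{a,b,c\}=\{1,2,3\}$, define the multiset
$$L(e)=\{a,a,b,c\}\ \text{ if } e \text{ is N},\qquad L(e)=\{b,b,c,c\}\ \text{ if } e\text{ is Z}. \tag{5}$$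
So a Z-edge of colour $a$ is one that cycle $a$ avoids. If now $w_i(e)$ denotes the multiplicity of $i$ in $L(e)$, then
$$\sum_{e\ni v}w_i(e)=4\quad\text{for every vertex } v\text{ and every } i. \tag{6}$$
For type (I) the sum is $2+1+1$ for each $i$. For type (II) of colour $a$ it is $0+2+2$ for $i=a$ and $2+1+1$ for $i\ne a$.

A proper 3-edge-colouring, with all edges N, is a labelling in which all vertices are of type (I). A small labelling with a Z-edge lives on the triangular prism, with triangles $u_0u_1u_2$, $v_0v_1v_2$ and rungs $u_iv_i$. Let $u_0v_0$ be a Z-edge of colour 1 and all others N-edges; give $u_0u_1,u_0u_2,v_0v_1,v_0v_2$ colour 1, $u_1u_2,v_1v_2$ colour 2, and $u_1v_1,u_2v_2$ colour 3. Then $u_0,v_0$ are of type (II), the other vertices of type (I). Deleting $u_0v_0$ leaves two triangles joined by two edges, which is connected and bridgeless, so (III) and (IV) hold.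

Condition (III) is clearly necessary if the cycles are to have the weights prescribed by $L$: cycle $i$ uses no edge over $Z_i$. The next theorem says that it is enough.

**Theorem 3.** If a cubic (simple) graph $G$ has a labelling satisfying (III), then $G[\overline{K_2}]$ has a Hamilton decomposition.

**Corollary 4.** If $G$ is a connected 3-edge-colourable cubic graph, then $G[\overline{K_2}]$ has a Hamilton decomposition.

The corollary follows by making all edges N, coloured by the 3-edge-colouring: all $Z_i$ are empty and (III) says that $G$ is connected.

## Surgery at one fibre: proof of Theorem 3

Call a colouring $\chi:E(G[\overline{K_2}])\to\{1,2,3\}$ admissible if the edges over each $e$ receive the multiset $L(e)$, and each vertex of $G[\overline{K_2}]$ is on exactly two edges of each colour. Let $H_i$ be the subgraph of colour $i$; it is spanning and 2-regular, a disjoint union of cycles. We must find an admissible $\chi$ for which all three $H_i$ are connected.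

**Step 1 (an admissible colouring exists).** We prescribe which colours $v^0$ and $v^1$ see over each edge at $v$, and then realise this over each edge separately.

If $v$ is of type (I) with edges $e_1,e_2,e_3$ of colours $1,2,3$, let

* $v^0$ see $\{1,3\}$ over $e_1$, $\{2,1\}$ over $e_2$, $\{3,2\}$ over $e_3$;
* $v^1$ see $\{1,2\}$ over $e_1$, $\{2,3\}$ over $e_2$, $\{3,1\}$ over $e_3$.

If $v$ is of type (II) with Z-edge $z$ and N-edges $e,f$, all of colour $a$, let

* $v^0$ see $\{b,c\}$ over $z$, $\{a,b\}$ over $e$, $\{a,c\}$ over $f$;
* $v^1$ see $\{b,c\}$ over $z$, $\{a,c\}$ over $e$, $\{a,b\}$ over $f$.

In all four lines each colour occurs twice. Over an N-edge of colour $a$, one vertex of each fibre is to see $\{a,b\}$ and the other $\{a,c\}$. If $u^x,v^y$ are the vertices that are to see $\{a,b\}$, give $u^xv^y$ colour $b$, $u^{1-x}v^{1-y}$ colour $c$, and the other two edges colour $a$. Over a Z-edge $uv$ of colour $a$ give $u^0v^0,u^1v^1$ colour $b$ and the other two edges colour $c$. The prescriptions are met and the multisets are $L(e)$.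

Choose an admissible $\chi$ for which the total number of components of $H_1,H_2,H_3$ is minimum.

**Step 2 (what has to be shown).** The step reduces the theorem to a statement about single fibres.

**Claim.** For all $v$ and $i$, the vertices $v^0,v^1$ lie in the same component of $H_i$.

Suppose the Claim holds. If $uv\in E(G)\setminus Z_i$, then $i\in L(uv)$, so some edge of colour $i$ joins the fibres of $u$ and $v$; by the Claim both fibres lie in one component of $H_i$. By (III), $G-Z_i$ is connected, so $H_i$ is connected. A connected spanning 2-regular subgraph is a Hamilton cycle.

**Step 3 (legs, attachments, pairings).** This step sets up all recolourings that change only how the edges are attached at one fibre. Fix $v$. Detach all 12 edges at $v^0,v^1$ from $v^0,v^1$, keeping their colours and their other ends, called outer ends. We call the results legs. There are four legs of each colour. For each neighbour $u$ of $v$ and each $x$, exactly two legs have outer end $u^x$.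

An attachment is a map from the legs to $\{v^0,v^1\}$ such that two legs with the same outer end go to different vertices, and each of $v^0,v^1$ receives two legs of each colour. By the first condition, every edge $u^xv^y$ arises exactly once, so we get a colouring of $G[\overline{K_2}]$. The multisets over edges and the colours seen at outer ends have not changed; by the second condition the colouring is admissible. The colouring $\chi$ itself comes from an attachment.

An attachment induces, for each $i$, a pairing of the four legs of colour $i$, that is, a partition into two pairs: the pair attached to $v^0$ and the pair attached to $v^1$.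

Consider $H_i-\{v^0,v^1\}$. It does not depend on the attachment. All its degrees are at most 2, so its components are cycles and paths. A vertex's degree falls short of 2 by the number of colour-$i$ legs at it, and these numbers sum to 4, since there are four legs. Each path (possibly with one vertex) accounts for a total of 2. So there are exactly two paths, and each carries two of the four legs at its ends. Let $\lambda_i$ be the pairing in which the two legs carried by the same path form a pair.

If the attachment induces $\lambda_i$, then each of $v^0,v^1$ closes up one path, and $v^0,v^1$ lie in different components of $H_i$. If it induces any other pairing, then each path runs from $v^0$ to $v^1$; they lie in the same component, and $H_i$ has one component fewer. Therefore, if there is an attachment that induces a pairing different from $\lambda_i$ for every $i$ simultaneously, then by minimality $\chi$ itself induces a pairing different from $\lambda_i$ for every $i$, and the Claim holds for $v$. So we have to show: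

$$\text{there is an attachment inducing, for each } i,\text{ a pairing different from }\lambda_i. \tag{7}$$

Why not repair the colours one at a time? Because they are coupled. If two legs of different colours share an outer end and we move one of them from $v^0$ to $v^1$, the other must move from $v^1$ to $v^0$. Repairing colour 1 may break colour 2. There are three pairings for each colour and only one is forbidden, so there is room; the task is to find a few attachments whose pairing vectors dodge every possible $(\lambda_1,\lambda_2,\lambda_3)$. The coupling depends on the following notion.

**Step 4 (concentrated edges).** This step lists which splits of the four legs over one edge are allowed. Call the edge $uv$ concentrated if two legs over it of the same colour have the same outer end. For an N-edge of colour $a$, the two outer pairs (legs with equal outer end) have colours $aa\mid bc$ if it is concentrated, and $ab\mid ac$ if not. For a Z-edge of colour $a$ they are $bb\mid cc$ if concentrated, and $bc\mid bc$ if not.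

If two legs of colour $i$ have the same outer end $u^x$, then both colour-$i$ edges at $u^x$ are legs, $u^x$ is a one-vertex path, and hence
$$\text{two legs of colour } i \text{ with the same outer end are paired in }\lambda_i. \tag{8}$$

Name the legs over an N-edge $e$ of colour $a$ as follows: $e_b,e_c$ are the legs of colours $b,c$; $e_a^b,e_a^c$ are the legs of colour $a$, where $e_a^b$ shares its outer end with $e_b$ (and hence $e_a^c$ with $e_c$) if $e$ is not concentrated, and the names are arbitrary if $e$ is concentrated. Over a Z-edge $z$ of colour $a$ let $z_b,z_b'$ be the legs of colour $b$ and $z_c,z_c'$ those of colour $c$, where the outer pairs are $\{z_b,z_c\},\{z_b',z_c'\}$ if $z$ is not concentrated, and $\{z_b,z_b'\},\{z_c,z_c'\}$ if it is. We use two ways to split the four legs over an edge between $v^0$ and $v^1$ (either half may go to $v^0$):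

* the mixed split: $\{e_a^b,e_c\}$ against $\{e_a^c,e_b\}$ for an N-edge; $\{z_b,z_c'\}$ against $\{z_b',z_c\}$ for a Z-edge;
* the pure split: $\{e_a^b,e_a^c\}$ against $\{e_b,e_c\}$ for an N-edge; $\{z_b,z_b'\}$ against $\{z_c,z_c'\}$ for a Z-edge.

The mixed split always separates legs with the same outer end; the pure split does so when the edge is not concentrated. For an N-edge: the outer pairs are $\{e_a^b,e_b\},\{e_a^c,e_c\}$ or, if concentrated, $\{e_a^b,e_a^c\},\{e_b,e_c\}$; the mixed split separates all four of these pairs, the pure split the first two. For a Z-edge: the mixed split separates $\{z_b,z_c\},\{z_b',z_c'\}$ and also $\{z_b,z_b'\},\{z_c,z_c'\}$; the pure split separates the first two. So an attachment built from these splits is valid as soon as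

$$\text{every edge on which the split is pure is not concentrated,} \tag{9}$$
and each of $v^0,v^1$ gets two legs of each colour.

**Step 5 (the Claim at a vertex of type (I)).** Let $e_i$ be the edge of colour $i$ at $v$. Write $(i,j)$, $j\ne i$, for the leg of colour $j$ over $e_i$, and $(i,i)^j$ for the leg of colour $i$ over $e_i$ with upper index $j$. So over $e_i$, with $\{i,j,k\}=\{1,2,3\}$, the mixed split is $\{(i,i)^j,(i,k)\}$ against $\{(i,i)^k,(i,j)\}$. The three pairings of the legs of colour $a$ are
$$X=\{(a,a)^b(a,a)^c\mid(b,a)(c,a)\},$$
$$Y=\{(a,a)^b(b,a)\mid(a,a)^c(c,a)\},\qquad Y'=\{(a,a)^b(c,a)\mid(a,a)^c(b,a)\}.$$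
Each is unchanged if $b$ and $c$ are swapped, so the names make sense for each colour $a$. In $Y$ the upper index agrees with the edge of the partner leg, in $Y'$ it disagrees. By (8),
$$\text{if } e_a \text{ is concentrated, then } \lambda_a=X. \tag{10}$$
We use the following attachments.

| name | $v^0$ receives | $v^1$ receives |
|---|---|---|
| $S$ | $(1,1)^2,(1,3),(2,2)^3,(2,1),(3,3)^1,(3,2)$ | $(1,1)^3,(1,2),(2,2)^1,(2,3),(3,3)^2,(3,1)$ |
| $D$ | all six $(i,i)^j$ | all six $(i,j)$, $i\ne j$ |
| $C_a$ | $(a,a)^b,(a,a)^c,(b,b)^a,(b,c),(c,c)^a,(c,b)$ | $(a,b),(a,c),(b,b)^c,(b,a),(c,c)^b,(c,a)$ |

In each row both vertices receive two legs of each colour. Let us verify the rest.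

* $S$ uses the mixed split on all three edges, so it is always valid. At $v^0$ colour 1 is $(1,1)^2,(2,1)$, colour 2 is $(2,2)^3,(3,2)$, colour 3 is $(3,3)^1,(1,3)$. So $S$ induces $Y,Y,Y$.
* $D$ uses the pure split on all three edges; it is valid if no $e_i$ is concentrated. It induces $X,X,X$.
* $C_a$ uses the pure split on $e_a$ and the mixed split on $e_b,e_c$; it is valid if $e_a$ is not concentrated. In colour $a$ it induces $X$. In colour $b$, $v^0$ gets $(b,b)^a,(c,b)$ and $v^1$ gets $(b,b)^c,(a,b)$, which is $Y'$. In colour $c$, $v^0$ gets $(c,c)^a,(b,c)$ and $v^1$ gets $(c,c)^b,(a,c)$, again $Y'$.

Selection: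

* If no $\lambda_i$ is $Y$, use $S$.
* If some $\lambda_i$ is $Y$ and none is $X$, use $D$. By (10) no edge is concentrated, so $D$ is valid.
* Otherwise $\lambda_a=Y$ and $\lambda_b=X$ for some $a\ne b$; let $c$ be the third colour. If $\lambda_c\ne Y'$, use $C_a$: it is valid as $\lambda_a\ne X$, and it induces $X,Y',Y'$ in colours $a,b,c$, where $\lambda$ has $Y$, $X$, and something other than $Y'$. If $\lambda_c=Y'$, use $C_c$: it is valid as $\lambda_c\ne X$, and it induces $Y',Y',X$ in colours $a,b,c$, where $\lambda$ has $Y,X,Y'$.

In each case (7) holds.

**Step 6 (the Claim at a vertex of type (II)).** Let $z$ be the Z-edge and $e,f$ the N-edges at $v$, all of colour $a$, with legs named as in Step 4. The pairings in colour $a$ are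
$$P=\{e_a^cf_a^b\mid e_a^bf_a^c\},\qquad Q=\{e_a^be_a^c\mid f_a^bf_a^c\},\qquad R=\{e_a^bf_a^b\mid e_a^cf_a^c\},$$
and in colour $j\in\{b,c\}$
$$X=\{z_jz_j'\mid e_jf_j\},\qquad Y=\{z_je_j\mid z_j'f_j\},\qquad Y'=\{z_j'e_j\mid z_jf_j\}.$$
By (8),
$$e\text{ or } f \text{ concentrated}\Rightarrow\lambda_a=Q;\qquad z\text{ concentrated}\Rightarrow \lambda_b=\lambda_c=X. \tag{11}$$
We use these attachments; in each row both vertices receive two legs of each colour.

| name | $v^0$ receives | $v^1$ receives | induces in $(a,b,c)$ |
|---|---|---|---|
| $T_0$ | $z_b,z_c',e_b,e_a^c,f_c,f_a^b$ | $z_b',z_c,e_c,e_a^b,f_b,f_a^c$ | $(P,Y,Y)$ |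
| $T_0'$ | $z_b',z_c,e_b,e_a^c,f_c,f_a^b$ | $z_b,z_c',e_c,e_a^b,f_b,f_a^c$ | $(P,Y',Y')$ |
| $T_1$ | $z_b,z_c',e_b,e_c,f_a^b,f_a^c$ | $z_b',z_c,e_a^b,e_a^c,f_b,f_c$ | $(Q,Y,Y')$ |
| $T_1'$ | $z_b',z_c,e_b,e_c,f_a^b,f_a^c$ | $z_b,z_c',e_a^b,e_a^c,f_b,f_c$ | $(Q,Y',Y)$ |
| $T_2$ | $z_b,z_b',e_c,e_a^b,f_c,f_a^b$ | $z_c,z_c',e_b,e_a^c,f_b,f_a^c$ | $(R,X,X)$ |

The last column is read off directly. For $T_0$: $v^0$ has $e_a^cf_a^b$ (so $P$), $z_be_b$ (so $Y$), and $z_c'f_c$, whence $v^1$ has $z_ce_c$ (so $Y$). Interchanging $z_b\leftrightarrow z_b'$ and $z_c\leftrightarrow z_c'$ turns $Y$ into $Y'$ in both colours and gives $T_0'$. For $T_1$: $v^0$ has $f_a^bf_a^c$ ($Q$), $z_be_b$ ($Y$), $z_c'e_c$ ($Y'$); the same interchange gives $T_1'$. For $T_2$: $v^0$ has $e_a^bf_a^b$ ($R$), $z_bz_b'$ ($X$), and $e_cf_c$ ($X$).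

Validity, by (9): $T_0,T_0'$ use only mixed splits and are always valid. $T_1,T_1'$ use pure splits on $e$ and $f$ and a mixed one on $z$; they are valid if $e,f$ are not concentrated. $T_2$ uses the pure split on $z$ and mixed ones on $e,f$; it is valid if $z$ is not concentrated.

Selection:

* If $\lambda_a=Q$, consider $(P,Y,Y),(P,Y',Y'),(R,X,X)$. They differ pairwise in the $b$-entry and pairwise in the $c$-entry, so $\lambda_b$ and $\lambda_c$ each rule out at most one of them. Use a remaining one.
* If $\lambda_a=P$, do the same with $(Q,Y,Y'),(Q,Y',Y),(R,X,X)$.
* If $\lambda_a=R$, choose $y_b\in\{Y,Y'\}\setminus\{\lambda_b\}$ and $y_c\in\{Y,Y'\}\setminus\{\lambda_c\}$. All four combinations $(y_b,y_c)$ occur among $T_0,T_0',T_1,T_1'$; use the one that has them.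

The induced pairings differ from $\lambda_a,\lambda_b,\lambda_c$ by construction. The selected attachment is valid: if it induces $Q$ in colour $a$, then $\lambda_a\ne Q$, so by (11) $e,f$ are not concentrated; if it is $T_2$, then $\lambda_b\ne X$, so $z$ is not concentrated. So (7) holds, which proves the Claim and Theorem 3. $\blacksquare$

## Labelling a 3-edge-connected graph: matchings, trees and a $T$-join

Theorem 2 now needs a labelling with (III). We prove slightly more, since the extra control over a few edges will let us glue along 2-edge-cuts later.

**Lemma 5.** Let $P$ be a 3-edge-connected cubic loopless multigraph and let $B\subseteq E(P)$ with $|B|\le 8$. Then $P$ has a labelling satisfying (III) and (IV) in which all edges of $B$ are N-edges.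

Theorem 2 follows from Lemma 5 with $B=\emptyset$ and Theorem 3.

How would one look for a labelling? In a 3-edge-colouring, colour 3 is a perfect matching whose complement splits into even cycles that alternate between 1 and 2. So take some perfect matching $M$ and let $F=P-M$ be its complement, a disjoint union of cycles covering all vertices. Odd cycles cannot alternate. But if some $M$-edges become Z-edges of colour 1 or 2, then a cycle need not change colour at the ends of these, and an odd cycle with an odd number of such ends can be coloured. Contract every cycle of $F$ to a point, obtaining a multigraph $H$ with $E(H)=M$ (loops allowed, when an $M$-edge is a chord of a cycle of $F$). We need a set $Z\subseteq M$ with odd degree in $H$ at exactly the odd cycles. If $Z$ contains no cycle of $H$, the colours on the cycles of $F$ can be matched along $Z$ without conflict; and deleting $Z$ should not disconnect $P$. Both are guaranteed if $H$ has two edge-disjoint spanning trees: take $Z$ inside one, and let the other keep the graph connected.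

Recall the relevant theorem of Nash-Williams and Tutte (1961): a multigraph has $k$ edge-disjoint spanning trees if and only if for each partition of its vertex set into $r$ parts at least $k(r-1)$ edges join different parts. For $k=2$ we need $2(r-1)$. If $M$ is an arbitrary perfect matching, each cut of $H$ is a cut of $P$ and has at least 3 edges, so a partition into $r$ parts is crossed by at least $3r/2$ edges. This is enough only for $r\le4$, and for larger $r$ the trees may really be missing. Take $K_{3,3}$, replace each vertex by a triangle, and let $M$ consist of the nine old edges: then $H=K_{3,3}$, and two disjoint spanning trees would need ten edges. This graph is 3-edge-connected. Indeed, a cut that splits no triangle is a cut $\delta(S)$ of $K_{3,3}$, with 3 edges if $|S|=1$, at least $6-2=4$ if $|S|=2$, at least $9-4=5$ if $|S|=3$. A cut that splits two triangles has at least 4 edges. A cut with only two edges that splits one triangle would contain no old edge; the other five triangles are then on one side, as $K_{3,3}$ minus a vertex is connected, and so are the vertices of the split triangle, each joined to another triangle by an old edge; a contradiction.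

The culprits are 3-edge-cuts contained in $M$. So choose $M$ such that no 3-edge-cut lies inside $M$. The tool is Edmonds' perfect matching polytope theorem (1965): a vector $x\in\mathbb R^{E}$ is a convex combination of (incidence vectors of) perfect matchings if and only if $x\ge0$, $x(\delta(v))=1$ for each vertex $v$, and $x(\delta(S))\ge1$ for each vertex set $S$ of odd size.

*Proof of Lemma 5.*

**Step 1 (a matching that meets each 3-edge-cut once and $B$ at most twice).** For any vertex set $S$, summing degrees gives $|\delta(S)|\equiv 3|S|\pmod 2$. In particular $|V(P)|$ is even. If $|S|$ is odd, then $\emptyset\ne S\ne V(P)$, so $|\delta(S)|\ge3$. Hence the vector $(\frac13,\dots,\frac13)$ satisfies the conditions of Edmonds' theorem. Written as a convex combination, it gives a random perfect matching $M$ that contains each edge with probability $\frac13$.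

Let $\delta(S)$ be a 3-edge-cut. Then $|S|$ is odd, so each perfect matching contains at least one edge of $\delta(S)$. The expected number of edges of $M$ in $\delta(S)$ is $3\cdot\frac13=1$. So every matching in the support contains exactly one. Further, the expectation of $|M\cap B|$ is $|B|/3\le 8/3<3$, so some $M$ in the support has $|M\cap B|\le2$. Fix this $M$, and let $F=P-M$. The components of $F$ are cycles of length at least 2 (two parallel edges form a cycle of length 2). Let $H$ be obtained by contracting each cycle of $F$ to a vertex.

**Step 2 (two edge-disjoint spanning trees avoiding $B$).** Each cut of $H$ is a cut of $P$ contained in $M$. It has at least 3 edges, and not exactly 3, since $M$ contains only one edge of each 3-edge-cut. So all cuts of $H$ have at least 4 edges. Let $V(H)$ be partitioned into $r\ge2$ parts. Each part has at least 4 edges leaving it, and each crossing edge leaves two parts, so at least $4r/2=2r$ edges cross. At most two of these lie in $B$, so at least $2r-2=2(r-1)$ edges of $H-(M\cap B)$ cross. By the Nash-Williams–Tutte theorem, $H-(M\cap B)$ has two edge-disjoint spanning trees $A_1,A_2$ (trivially, without edges, if $|V(H)|=1$).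

**Step 3 (the set of Z-edges).** Let $T\subseteq V(H)$ be the set of odd cycles of $F$. The cycle lengths sum to the even number $|V(P)|$, so $|T|$ is even. Let $Z\subseteq A_1$ be the $T$-join in $A_1$: the set of edges $g$ of $A_1$ such that each component of $A_1-g$ contains an odd number of elements of $T$. Then a vertex $x$ of $H$ has odd $Z$-degree if and only if $x\in T$. Indeed, the edges of $A_1$ at $x$ correspond to the components of $A_1-x$; the $Z$-degree of $x$ is the number of these with an odd number of elements of $T$, and is congruent modulo 2 to $|T\setminus\{x\}|$, which is odd if and only if $x\in T$.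

We record: $Z$ is a forest in $H$; $Z\cap B=\emptyset$; and $P-Z$ is connected, because it contains all cycles of $F$ and they are joined together by the edges of $A_2\subseteq H-Z$. Put $J=M\setminus Z$.

**Step 4 (colours).** The edges of $Z$ are Z-edges, all other edges are N-edges. Thus all edges of $B$ are N-edges. Edges of $J$ get colour 3. Let $K$ be a cycle of $F$. No edge of $Z$ is a loop of $H$, so the number of vertices of $K$ on $Z$-edges is the $Z$-degree of $K$ in $H$, which is congruent to $|K|$ modulo 2 by Step 3. So an even number of vertices of $K$ are on $J$-edges. Therefore, going around $K$, we can colour its edges with 1 and 2 such that the colour changes exactly at the vertices on $J$-edges. There are exactly two such colourings, interchanged by $1\leftrightarrow2$.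

Consider $z=uv\in Z$. At $u$ the two $F$-edges have the same colour, as there is no change at $u$; likewise at $v$. We want these two colours to agree. Since $Z$ is a forest in $H$, we can go along each of its trees from a root, choosing for each new cycle of $F$ the one of its two colourings that agrees along the $Z$-edge by which we arrive. Then for each $z=uv\in Z$ the four $F$-edges at $u$ and $v$ have one colour in $\{1,2\}$ (if $u,v$ are such that one $F$-edge is counted twice this does no harm, and in fact it does not occur, since $u,v$ lie on different cycles); give $z$ this colour. Vertices on $J$-edges see N-edges of colours $1,2,3$: type (I). Vertices on $Z$-edges are of type (II). Condition (III) holds because $P-Z_i\supseteq P-Z$ is connected and spanning.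

**Step 5 (condition (IV)).** We check that no N-edge is a bridge of any $P-Z_i$. An edge of $F$ lies on a cycle of $F\subseteq P-Z_i$, so it is not a bridge. Let $g\in J$. Since $Z_3=\emptyset$ and $P$ is bridgeless, $g$ is not a bridge of $P-Z_3=P$. Suppose $g$ is a bridge of $P-Z_i$ with $i\in\{1,2\}$. Then there is a set $S$ with $g\in\delta(S)\subseteq Z_i\cup\{g\}$. Sum (6) over $v\in S$: edges inside $S$ count twice, so $\sum_{e\in\delta(S)}w_i(e)$ is even. But $w_i(e)=0$ for $e\in Z_i$, and $w_i(g)=1$ since $g$ is an N-edge of colour $3\ne i$. So the sum is $1$, a contradiction. $\blacksquare$

## Cutting and gluing along 2-edge-cuts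

**Definition (splitting).** Let $G$ be a connected bridgeless cubic loopless multigraph with a 2-edge-cut $\delta(S)=\{e,f\}$, $e=x_1y_1$, $f=x_2y_2$, $x_1,x_2\in S$. Splitting replaces $G$ by
$$G_1=G[S]+x_1x_2\qquad\text{and}\qquad G_2=G[V\setminus S]+y_1y_2 .$$
The two new edges are marked; marks on other surviving edges are kept.

Example: let $S$ be the vertex set of a diamond $D_1$ in a chain with $t\ge 2$, so that $e=uy_1$ and $f=y_1'y_2$. Then $G_1$ is the diamond plus the edge $y_1y_1'$, a $K_4$ with one marked edge, and in $G_2$ the chain has become one diamond shorter and begins with the marked edge $uy_2$. If we start from $G_0^{(t)}$, with $G_0$ 3-edge-connected and $t\ge1$, and split off all diamonds, we end with many copies of $K_4$ and with $G_0$ itself, all of whose edges are marked.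

We check that $G_1$ and $G_2$ are again connected bridgeless cubic loopless multigraphs; by symmetry we treat $G_1$. Write $d_1=x_1x_2$ for its new edge.

* Loopless and cubic: if $x_1=x_2=x$, then the third edge at $x$ is not in $\delta(S)$ and is not a loop, so it joins $x$ to $S\setminus\{x\}$ and is the only edge leaving $S\setminus\{x\}$, a bridge. So $x_1\ne x_2$. Each of $x_1,x_2$ loses one edge and gains $d_1$.
* Connected: each component of $G[S]$ has at least 2 edges leaving it in $G$, since $G$ is connected and bridgeless, and these edges are in $\delta(S)$, which has two elements. So $G[S]$ has only one component.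
* Bridgeless: let $h\ne d_1$ be a bridge of $G_1$. It does not separate $x_1$ from $x_2$, as they are joined by $d_1$. Let $A$ be the vertex set of the side of $G_1-h$ that contains neither $x_1$ nor $x_2$. Then $h$ is the only edge of $G$ leaving $A$, a bridge of $G$; contradiction. And $d_1$ is not a bridge because $G[S]$ is connected.

A complete splitting repeats this until no piece has a 2-edge-cut, that is, all pieces are 3-edge-connected. It terminates since both parts have fewer vertices than the graph that is split.

**Theorem 6.** Let $G$ be a connected bridgeless cubic graph. Suppose that in some complete splitting every piece is 3-edge-colourable or has at most 8 marked edges. Then $G[\overline{K_2}]$ has a Hamilton decomposition.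

In particular this holds if the splitting has at most 9 pieces: it then has at most 8 splits, and each split adds at most one marked edge to any piece.

*Proof.* **Step 1 (label the pieces).** Each piece gets a labelling with (III) and (IV) in which all marked edges are N. If the piece is 3-edge-colourable, make all edges N, coloured by a 3-edge-colouring; all $Z_i$ are empty, and the piece is connected and bridgeless. Otherwise use Lemma 5, with $B$ the set of marked edges.

**Step 2 (undo one split).** We undo the splits one at a time in reverse order, and show that each time we get a labelling of the glued graph with (III), (IV) and all marked edges N. Let $G_1,G_2$ be as in the definition, with such labellings and with new edges $d_1,d_2$. These are marked, so they are N-edges. Permute the colours in $G_2$ so that $d_1,d_2$ have the same colour. In the glued graph let $e,f$ be N-edges of this colour and keep all other labels. At each of $x_1,x_2,y_1,y_2$ one N-edge has been replaced by an N-edge of the same colour, so the types are preserved. Marked edges are N: either they were marked in $G_1$ or $G_2$, or they are $e$ or $f$.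

Now fix $i$. By (III) and (IV) for $G_k$, the graph $G_k-Z_i$ is connected and $d_k$ is not a bridge of it, so $G_k-Z_i-d_k$ is connected. In the glued graph, deleting $Z_i$ leaves the union of $G_1-Z_i-d_1$ and $G_2-Z_i-d_2$, together with the two edges $e,f$ between them. So it is connected, and neither $e$ nor $f$ is a bridge of it. Any other N-edge $h$ belongs to some $G_k$, $h\ne d_k$, and lies on a cycle of $G_k-Z_i$. If that cycle uses $d_k$, replace $d_k$ by $e$, a path through the other side (connected after deletion of $Z_i$), and $f$. So $h$ lies on a cycle of the glued graph minus $Z_i$ and is not a bridge. Thus (III) and (IV) hold.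

**Step 3 (conclude).** When all splits are undone we have a labelling of the simple graph $G$ with (III). Apply Theorem 3. $\blacksquare$

## How many diamonds the Petersen graph tolerates

**Theorem 7.** Let $\Pi$ be the Petersen graph. Then $\Pi^{(t)}[\overline{K_2}]$ has a Hamilton decomposition if and only if $t\le2$.

*Proof.* For $t\ge3$ there is none, by Theorem 1. Let $t\le 2$. We construct a labelling of $\Pi^{(t)}$ with (III) and apply Theorem 3.

**Step 1 (colour all edges of $\Pi$ but one).** We colour $\Pi$ so that only the spoke $u_0v_0$ causes trouble. With vertices named as before, colour
$$u_0u_1,\ u_1u_2,\ u_2u_3,\ u_3u_4,\ u_4u_0\quad\text{by}\quad 1,2,1,2,1,$$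
$$v_0v_2,\ v_2v_4,\ v_4v_1,\ v_1v_3,\ v_3v_0\quad\text{by}\quad \beta,\beta',\beta,\beta',\beta,\qquad\{\beta,\beta'\}=\{1,2\},$$
and $u_iv_i$ by 3 for $1\le i\le4$. Every vertex other than $u_0,v_0$ sees $1,2,3$. At $u_0$ two edges of colour 1 meet, at $v_0$ two edges of colour $\beta$.

**Step 2 (all chains except the one for $u_0v_0$).** In the chain replacing an edge of colour $c$, make all chain edges N-edges of colour $c$. In each diamond of it, with poles $y,y'$ and other vertices $p,q$, take N-edges with $yp,y'q$ of one of the other two colours, $yq,y'p$ of the other, and $pq$ of colour $c$. Then $y,y',p,q$ each see all three colours, so they are of type (I). The same holds for all $u_i,v_i$ with $i\ne0$.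

**Step 3 (the chain for $u_0v_0$).** Its chain edges, listed from $u_0$ to $v_0$, become Z-edges of the following colours:

* $t=0$: $(1)$, with $\beta=1$;
* $t=1$: $(1,2)$, with $\beta=2$;
* $t=2$: $(1,3,2)$, with $\beta=2$.

The first colour is 1 and the last is $\beta$, so $u_0$ and $v_0$ are of type (II). A diamond of this chain lies between Z-edges of two different colours $x\neq y$; let $r,r'$ be its poles next to the Z-edge of colour $x$ and of colour $y$ respectively, and $p,q$ its other vertices. Take N-edges with $rp,rq$ of colour $x$, $r'p,r'q$ of colour $y$, and $pq$ of the third colour. Then $r,r'$ are of type (II), and $p,q$ see $x$, $y$ and the third colour, so they are of type (I). This is a labelling.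

**Step 4 (condition (III)).** Each $Z_i$ has at most one edge, and $\Pi^{(t)}$ is connected and bridgeless. So $\Pi^{(t)}-Z_i$ is connected for each $i$, and Theorem 3 applies. $\blacksquare$

It is instructive to see this construction stop at $t=3$. There the chain for $u_0v_0$ would have four Z-edges. Any two of them form a 2-edge-cut, so by (III) no two of them may have the same colour, and there are only three colours. This is the pigeonhole of Theorem 1, with the colour of a Z-edge in the role of the position of the zero in $(2,2,0)$.
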